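# Projective spaces $RP^n$ that do not embed in $R^{2n-6}$

## 1. The theorem and the numbers in it

For a space $M$ let $F(M,2)$ be the space of ordered pairs of distinct points of $M$, with the involution that swaps the two points. The sphere $S^{m-1}$ carries the antipodal involution. A $\mathbb Z/2$-map is a continuous map that commutes with the involutions.

**Theorem 1.** Let $n=2^e+4$ with $e\ge 3$ (that is, $n\equiv 4 \bmod 8$ and $\alpha(n)=2$), or $n=2^i+2^j+2$ with $3\le i<j$ (that is, $n\equiv 2\bmod 8$ and $\alpha(n)=3$). Then there is no $\mathbb Z/2$-map $F(RP^n,2)\to S^{2n-7}$. In particular there is no continuous injection, hence no topological or smooth embedding, $RP^n\to R^{2n-6}$.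

Here $\alpha(n)$ is the number of ones in the binary expansion of $n$. The condition $n\equiv 4\bmod 8$ says that the last three binary digits are $100$, so $\alpha(n)=2$ leaves exactly one more digit $2^e$ with $e\ge3$. Likewise $n\equiv 2\bmod 8$ says that the last digits are $010$, and $\alpha(n)=3$ leaves two more digits $2^i<2^j$ with $i\ge 3$. The first members of the two families are $n=12,20,36,\dots$ and $n=26,42,50,\dots$. So the theorem says, for instance, that $RP^{12}$ does not embed in $R^{18}$ and $RP^{26}$ does not embed in $R^{46}$.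

**From embeddings to $\mathbb Z/2$-maps.** An injective continuous $f:M\to R^m$ gives the $\mathbb Z/2$-map
$$F(M,2)\to S^{m-1},\qquad (p,q)\mapsto \frac{f(p)-f(q)}{|f(p)-f(q)|}.$$
So if no such $\mathbb Z/2$-map exists, there is no injection, smooth or not. *Example.* For $M=R^m$ and $f=\mathrm{id}$ we get a $\mathbb Z/2$-map $F(R^m,2)\to S^{m-1}$. There is none to $S^{m-2}$: restrict to the pairs $(v,-v)$ with $|v|=1$ and apply the Borsuk–Ulam theorem.

**Where the number $2n-6$ comes from.** The non-embedding of smooth $RP^n$ in $R^{2n-6}$ for these $n$ is posed as a conjecture in the paper "Embedding Manifolds In Euclidean Space" (https://www.projecteuclid.org/download/pdf_1/euclid.ojm/1200769312). The background quoted there is the following.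

* If $n\equiv2\bmod8$ and $\alpha(n)=3$, or $n\equiv4\bmod 8$ and $\alpha(n)=2$, then $RP^n$ immerses in $R^{2n-6}$ but not in $R^{2n-7}$.
* If $n\equiv2\bmod8$ and $\alpha(n)\ge4$, or $n\equiv4\bmod8$ and $\alpha(n)\ge3$, then $RP^n$ embeds in $R^{2n-6}$.

The first item is a warning: an argument that excludes embeddings only by excluding immersions cannot prove Theorem 1. Combined with Theorem 1, it also says that for these $n$ the least embedding dimension, being at least $2n-5$, is strictly larger than the least immersion dimension, which is exactly $2n-6$. It is not claimed that $2n-5$ is attained. The second item combines with Theorem 1 as follows.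

**Corollary 2.** (a) $RP^k$ does not embed in $R^{2^{e+1}+2}$ if $k\ge 2^e+4$, $e\ge3$. It does not embed in $R^{2^{i+1}+2^{j+1}-2}$ if $k\ge 2^i+2^j+2$, $3\le i<j$.
(b) Combined with the embedding results quoted above: for $n\equiv4\bmod8$, $RP^n$ embeds in $R^{2n-6}$ if and only if $\alpha(n)\ge3$; for $n\equiv2\bmod8$, $n>2$, if and only if $\alpha(n)\ge4$.

The plan is as follows. We replace $F(RP^n,2)$ by a closed manifold $X$ with a class $x\in H^1(X)$, so that a $\mathbb Z/2$-map to $S^{m-1}$ forces $x^m=0$ (Section 3). We see exactly how far the condition $x^m=0$ goes, and that it stops short of the theorem (Section 4). Then we study relative classes that lift $x^m$, and the Steenrod squares on them (Sections 5–7). Finally we turn the result into a numerical contradiction by duality (Sections 8–10).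

## 2. Steenrod squares, cohomology relative to a map, and Wu classes

All cohomology has $\mathbb Z/2$ coefficients, so signs play no role. Write $P=RP^\infty$ and $H^*(P)=\mathbb Z/2[x]$. Homotopy classes of maps $Y\to P$ correspond to elements of $H^1(Y)$ (the pullback of $x$), and also to real line bundles on $Y$. Products of spaces are formed in compactly generated spaces.

**Steenrod squares.** $Sq=\sum_i Sq^i$ is a natural ring homomorphism (Cartan formula), with $Sq^0=\mathrm{id}$, $Sq^ic=c^2$ if $\deg c=i$, and $Sq^ic=0$ if $\deg c<i$ (instability). The squares commute with coboundaries and with suspension. From $Sq(c^2)=(Sq\,c)^2$ we see that odd squares vanish on $c^2$. If $\deg x=1$ then $Sq(x^k)=x^k(1+x)^k$. The Adem relations say, for $0<r<2c$,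
$$Sq^rSq^c=\sum_{j}\binom{c-1-j}{r-2j}Sq^{r+c-j}Sq^j .$$
We also use Lucas' theorem: $\binom Ni$ is odd if and only if every binary digit $1$ of $i$ is also a digit $1$ of $N$. In particular all $\binom{2^k-1}{i}$ with $0\le i\le 2^k-1$ are odd, and $(1+t)^{2^k}=1+t^{2^k}$ mod 2.

**Definition (cohomology of $P$ relative to a map).** For $\phi:Y\to P$ let $\mathrm{Cyl}(\phi)$ be the mapping cylinder: $(Y\times[0,1])\sqcup P$ with $(y,0)$ glued to $\phi(y)$, and with $Y$ embedded as $Y\times\{1\}$. Put $H^*(P,Y):=H^*(\mathrm{Cyl}(\phi),Y)$.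

Since $\mathrm{Cyl}(\phi)\simeq P$, there is a long exact sequence
$$\cdots\to H^{k-1}(P)\xrightarrow{\ \phi^*\ }H^{k-1}(Y)\xrightarrow{\ \delta\ }H^k(P,Y)\to H^k(P)\xrightarrow{\ \phi^*\ }H^k(Y)\to\cdots \tag{2.1}$$
so the kernel of $\delta$ on $H^k(Y)$ is $\phi^*H^k(P)$. We use four properties.

1. $\delta$ commutes with the Steenrod squares.
2. $H^*(P,Y)$ is a module over $H^*(P)$ with $Sq(p\,y)=Sq(p)Sq(y)$, and $\delta(\phi^*(p)\,c)=p\,\delta(c)$.
3. A map $Y'\to Y$ over $P$ induces $H^*(P,Y)\to H^*(P,Y')$, compatibly with (2.1), $Sq$ and multiplication by $H^*(P)$.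
4. $H^*(P,Y)$ with all this structure depends only on the homotopy class of $\phi$. Indeed, let $K:Y\times I\to P$ be a homotopy from $\phi$ to $\phi'$. Define $\mathrm{Cyl}(\phi)\to\mathrm{Cyl}(\phi')$ to be the identity on $P$, $[y,t]\mapsto[y,2t-1]$ for $t\ge\frac12$, and $[y,t]\mapsto K(y,2t)\in P$ for $t\le\frac12$. At $t=\frac12$ both formulas give $\phi'(y)$, and at $t=0$ we get $\phi(y)$, so this is well defined. It is the identity on $Y$ and on $P$, so by the five lemma it induces an isomorphism of relative groups compatible with everything.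

*Example.* Let $Y=RP^{m-1}$ with the inclusion. Then $H^*(P)\to H^*(RP^{m-1})$ is onto, so $\delta=0$ and $H^*(P,RP^{m-1})\to H^*(P)$ is injective with image the ideal $(x^m)$. If $\theta\in H^m(P,RP^{m-1})$ is the class that maps to $x^m$, then $Sq(x^m)=(1+x)^mx^m$ gives
$$Sq\,\theta=(1+x)^m\theta. \tag{2.2}$$

**Projective bundles.** If $E$ is a vector bundle of rank $r$ over $Z$, $\lambda$ the tautological line bundle on $P(E)$ and $x=w_1(\lambda)$, then $H^*(P(E))$ is free over $H^*(Z)$ on $1,x,\dots,x^{r-1}$, with $\sum_i w_i(E)x^{r-i}=0$. If $Z$ is a closed manifold, $\langle x^{r-1}g,[P(E)]\rangle=\langle g,[Z]\rangle$ for $g$ of top degree on $Z$.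

**Wu classes.** A closed manifold $X$ has a total Wu class $V=1+V_1+\cdots$ with $\langle Sq\,t,[X]\rangle=\langle Vt,[X]\rangle$ for all $t\in H^*(X)$ and $Sq\,V=w(TX)$.

## 3. The manifold of reflections of planes in $R^{n+1}$

**Construction of $X$.** Let $G=G_2(R^{n+1})$, a closed manifold of dimension $2n-2$, let $\gamma$ be its tautological 2-plane bundle, $u=w_1(\gamma)$, $v=w_2(\gamma)$. Let $E$ be the 2-plane bundle of trace-free symmetric endomorphisms of $\gamma$, and let
$$X=P(E),\qquad \dim X=2n-1,$$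
with tautological line bundle $\lambda$. We write $x$ also for $w_1(\lambda)$, and $\ell:X\to P$ for a map classifying $\lambda$.

A non-zero trace-free symmetric endomorphism of a plane $p$ has eigenvalues $\pm c$ with $c>0$. After scaling, a unit vector $r$ of $\lambda$ is therefore a reflection of some $p\in G$. Let $L_+(r),L_-(r)\subset p$ be its eigenlines for $+1$ and $-1$. They are orthogonal, depend continuously on $r$, and $L_\pm(-r)=L_\mp(r)$.

*Example.* For $n=1$, $G$ is a point, $p=R^2$, and $X$ is the circle of lines in the plane of matrices $\begin{pmatrix}s&t\\t&-s\end{pmatrix}$. A point of $S(\lambda)$ is a reflection $r$ of $R^2$, and $L_+(r)$ is its axis.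

**What the map gives.** A $\mathbb Z/2$-map $\Phi:F(RP^n,2)\to S^{m-1}$ gives the odd map $S(\lambda)\to S^{m-1}$, $r\mapsto\Phi(L_+(r),L_-(r))$. Dividing by $\pm1$ we get a map $X\to RP^{m-1}$ that pulls the tautological bundle back to $\lambda$. Hence:

**(3.1)** If there is a $\mathbb Z/2$-map $F(RP^n,2)\to S^{m-1}$, then $\ell:X\to P$ factors, up to homotopy, through $RP^{m-1}\subset P$.

**Cohomology of $X$.** If $\gamma=\alpha\oplus\beta$ is a sum of line bundles, the symmetric endomorphisms form $\alpha^{\otimes2}\oplus\beta^{\otimes2}\oplus\alpha\otimes\beta$, and removing the trace leaves $E\cong\epsilon\oplus\alpha\otimes\beta$, with $\epsilon$ the trivial line bundle. By the splitting principle $w(E)=1+u$. So $H^*(X)$ is free over $H^*(G)$ on $1,x$, and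
$$x^2=ux,\qquad x^k=xu^{k-1}\ (k\ge1),\qquad \langle xg,[X]\rangle=\langle g,[G]\rangle\quad(g\in H^{2n-2}(G)). \tag{3.2}$$
In particular $x^iu^j=x^{i+j}$ whenever $i\ge1$. Splitting again, $Sq(ab)=ab(1+a)(1+b)$ gives
$$Sq^1u=u^2,\qquad Sq^1v=uv,\qquad Sq^2v=v^2. \tag{3.3}$$

**A double cover of $X$.** This is where the classes $a,b$ become visible. Let $\tilde X=P(\gamma)$, the space of pairs $(p,L)$ with $L\subset p$ a line, $p\in G$. On $\tilde X$ we have $\gamma=\alpha\oplus\beta$ with $\alpha=L$ and $\beta=L^\perp\cap p$, which we write $L^\perp$ below. Put $a=w_1(\alpha)$, $b=w_1(\beta)$. Then $a+b=u$, $ab=v$, and $H^*(\tilde X)$ is free over $H^*(G)$ on $1,a$, with $a^2=ua+v$. In particular $H^*(G)\to H^*(\tilde X)$ is injective.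

Define $\pi:\tilde X\to X$ over $G$ by sending $(p,L)$ to the line spanned by $e\otimes f+f\otimes e$, where $e\in L$ and $f\in L^\perp$ are unit vectors. This endomorphism swaps $e$ and $f$, so it is symmetric and trace-free, and the line does not depend on the signs of $e,f$. The map $e\otimes f\mapsto e\otimes f+f\otimes e$ identifies $\alpha\otimes\beta$ with $\pi^*\lambda$. So $\pi^*x=a+b=u$ and $\pi^*(g_0+xg_1)=g_0+ug_1$ for $g_0,g_1\in H^*(G)$. Since also $x(g_0+xg_1)=x(g_0+ug_1)$ by (3.2), we have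
$$\operatorname{im}\pi^*=H^*(G)\subset H^*(\tilde X),\qquad x\,c=x\,\pi^*(c)\ \text{ for } c\in H^*(X), \tag{3.4}$$
where on the right $\pi^*(c)\in H^*(G)$ is regarded as an element of $H^*(X)$. In words, $\pi^*$ substitutes $u$ for $x$, and after multiplication by $x$ this substitution loses nothing.

(For $n=1$, $\pi$ is the double cover $L\mapsto$ (the reflection that swaps $L$ and $L^\perp$) of the circle, and indeed $\pi^*x=u=0$.)

**Two facts about $u$ and $v$.**

**(3.5)** If $B$ is a power of 2 and $n<2B$, then $u^{2B-1}=0$ in $H^*(G)$. Hence $x^k=xu^{k-1}=0$ in $H^*(X)$ and $u^k=0$ in $H^*(\tilde X)$ for $k\ge2B$.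

*Proof.* The bundle $\gamma^\perp$ has rank $n-1$ and $w(\gamma)w(\gamma^\perp)=1$. On $\tilde X$ this gives $w_k(\gamma^\perp)=h_k(a,b)=\sum_ia^ib^{k-i}$, which is $0$ for $k>n-1$. Take $k=2B-1\ge n$. All $\binom{2B-1}{i}$ are odd, so $h_{2B-1}(a,b)=(a+b)^{2B-1}=u^{2B-1}$. Now use that $H^*(G)\to H^*(\tilde X)$ is injective.

**(3.6)** For $0\le d\le n-1$: $\ \langle u^{2d}v^{n-1-d},[G]\rangle=\binom{2d+1}{d}$ mod 2.

*Proof.* We have $\langle g,[G]\rangle=\langle ga,[\tilde X]\rangle$. The map $(p,L)\mapsto(L,L^\perp)$ embeds $\tilde X$ in $RP^n\times RP^n$ as the set of pairs of orthogonal lines. This is the zero set of the section of $(\alpha\otimes\beta)^*$ given by the inner product, where $\alpha,\beta$ are now the two tautological bundles. The section is transverse to zero: at orthogonal unit vectors $e,f$, moving $f$ towards $e$ changes $\langle e,f\rangle$ with non-zero derivative. So $\tilde X$ is dual to $a+b$, and our number is the coefficient of $a^nb^n$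 in $a(a+b)(a+b)^{2d}(ab)^{n-1-d}=a^{n-d}b^{n-1-d}(a+b)^{2d+1}$. That is the coefficient of $a^db^{d+1}$ in $(a+b)^{2d+1}$.

**Tangent bundle.** From $TG\cong\mathrm{Hom}(\gamma,\gamma^\perp)$ we get $TG\oplus\gamma\otimes\gamma\cong(n+1)\gamma$. Moreover $\gamma\otimes\gamma\cong\epsilon\oplus E\oplus\Lambda^2\gamma$ has total class $(1+u)^2$. The vertical tangent bundle of $X\to G$ is $\mathrm{Hom}(\lambda,E/\lambda)\cong\lambda\otimes(E/\lambda)\cong\det E$, with total class $1+u$. So $w(TX)=(1+u+v)^{n+1}(1+u)^{-2}(1+u)$ and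
$$\bar w:=w(TX)^{-1}=(1+u)(1+u+v)^{-(n+1)}. \tag{3.7}$$

## 4. How far the powers of $x$ reach

The first thing to try is plain cohomology. If a $\mathbb Z/2$-map $F(RP^n,2)\to S^{m-1}$ exists, then by (3.1) the class $x^m$ is pulled back from $H^m(RP^{m-1})=0$, so $x^m=0$ in $H^*(X)$. When is $x^m\neq0$?

*By hand, $n=2$.* Here $\dim X=3$ and $x^3=xu^2$. By (3.6) with $d=1$, $\langle x^3,[X]\rangle=\langle u^2,[G]\rangle=\binom31=1$. So $x^3\ne0$ and $RP^2$ does not embed in $R^3$.

*In general.* Let $B$ be a power of 2 with $B\le n<2B$. Then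
$$x^{2B-1}\neq0,\qquad x^{2B}=0\qquad\text{in }H^*(X). \tag{4.1}$$
The second statement is (3.5). For the first, $x^{2B-1}v^{n-B}=xu^{2B-2}v^{n-B}$ has value $\binom{2B-1}{B-1}$ on $[X]$, by (3.6) with $d=B-1$, and this is odd.

So the condition $x^m=0$ excludes embeddings of $RP^n$ in $R^{2B-1}$ and says nothing about $R^m$ with $m\ge 2B$. For $n=12$ we have $B=8$: it excludes $R^{15}$, while Theorem 1 is about $R^{18}$. For $n=26$ we have $B=16$: it excludes $R^{31}$, while Theorem 1 is about $R^{46}$. In general: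

* **Case I:** $n=B+4$ with $B=2^e\ge8$, and $m=2n-6=2B+2$;
* **Case II:** $n=A+B+2$ with $A=2^i$, $B=2^j$, $8\le A<B$, and $m=2n-6=2A+2B-2$.

In both cases $B\le n\le 2B-2$ (in Case II because $A+4\le2A\le B$) and $m>2B$. So $x^m=0$ in $H^*(X)$ and the first approach is silent.

## 5. Relative lifts of $x^m$, and the two unknowns

When $x^m$ vanishes on $X$ it lifts to $H^m(P,X)$, and a factorization of $\ell$ through $RP^{m-1}$ gives a special lift. Let $y_m\in H^m(P,X)$ be the pullback of $\theta$ from (2.2). Then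
$$y_m\mapsto x^m\in H^m(P),\qquad Sq\,y_m=(1+x)^m\,y_m . \tag{5.1}$$
The idea is to show that *no* lift of $x^m$ satisfies (5.1). Put $q=m-2B>0$. Since $x^{2B}=0$ in $H^*(X)$, there is a lift $y\in H^{2B}(P,X)$ of $x^{2B}$. Then $x^qy$ is a lift of $x^m$, and every other lift is $x^qy+\delta z$. So (5.1) becomes a system of equations for the unknown $z\in H^{m-1}(X)$, provided we know the squares of $y$. For $1\le i\le 4$, the class $Sq^iy$ maps to $Sq^ix^{2B}=0$, so $Sq^iy=\delta r_i$. Nothing so far says what $r_i$ is.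

To find $r_i$ we pull back to $\tilde X$ and then go down to $T=RP^n\times RP^n$, where $x$ becomes $a+b$ and $x^{2B}$ becomes $a^{2B}+b^{2B}$, with each summand zero on its own factor. One might guess that a lift built from these two vanishings has all squares zero. Lemma 3 says this is right for $Sq^2,Sq^3,Sq^4$ but wrong for $Sq^1$, where a cross term $a^Bb^B$ appears. To compute it we build a space in which $x$, $a$ and $b$ are restrictions, up to suspension, of one class of degree 2.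

## 6. The lift of $x^{2B}$ over $RP^n\times RP^n$

**Lemma 3.** Let $B=2^e\ge8$, $n\le2B-2$, $T=RP^n\times RP^n$, $p_1,p_2:T\to RP^n$ the projections, $a_0$ the generator of $H^1(RP^n)$, $a=p_1^*a_0$, $b=p_2^*a_0$, and $\mu:T\to P$ a map with $\mu^*x=a+b$. There is $\tilde y\in H^{2B}(P,T)$ mapping to $x^{2B}\in H^{2B}(P)$ with
$$Sq^1\tilde y=\delta(a^Bb^B),\qquad Sq^2\tilde y=Sq^3\tilde y=Sq^4\tilde y=0.$$

In the proof, cohomology of pointed spaces is reduced. For a space $Y$, $S^1\wedge Y_+$ is $Y\times I$ with $Y\times\partial I$ collapsed to the base point, and $\sigma:H^k(Y)\to H^{k+1}(S^1\wedge Y_+)$ is the suspension isomorphism.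

**Step 1: build a space $M$ that records $\mu^*x=a+b$.** Let $\Delta=\{0\le s_1\le s_2\le1\}$, a triangle with edges

* $E_1=\{s_1=0\}$, with parameter $s_2$;
* $E_2=\{s_2=1\}$, with parameter $s_1$;
* $E_0=\{s_1=s_2\}$, with parameter $s_1=s_2$.

Each vertex has parameter $0$ or $1$ on both edges that contain it: $(0,0)$ has parameter $0$ on $E_1$ and $E_0$; $(0,1)$ has parameter $1$ on $E_1$ and $0$ on $E_2$; $(1,1)$ has parameter $1$ on $E_2$ and $E_0$.

Take $T\times\Delta$, $P\times I$ and two copies $R_1\times I$, $R_2\times I$ of $RP^n\times I$. Glue $T\times E_0$ to $P\times I$ by $\mu$ and $T\times E_k$ to $R_k\times I$ by $p_k$ ($k=1,2$), with the identity on parameters. Collapse $P\times\partial I$ and all $R_k\times\partial I$ to one point $*$. By the remark on vertices this is consistent. Call the result $M$. It contains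
$$W=W_0\vee W_1\vee W_2,\qquad W_0=S^1\wedge P_+,\quad W_k=S^1\wedge(R_k)_+ ,$$
and $M$ is the pushout of $T\times\Delta\supset T\times\partial\Delta\xrightarrow{\ \psi\ }W$. Hence $M/W=T_+\wedge(\Delta/\partial\Delta)$. Let $q:M\to M/W$ be the quotient map (in this section only, $q$ denotes this map), and let $\tau$ generate $H^2(\Delta,\partial\Delta)$.

*Example.* If $T$, $P$, $R_1$, $R_2$ were all points, $W$ would be a wedge of three circles $w_0,w_1,w_2$, and the triangle would be attached along "first $E_1$, then $E_2$, then back along $E_0$", which imposes $w_0=w_1w_2$. The triangle is a multiplication, and this is how $M$ records $x=a+b$.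

**Step 2: find a class $\iota\in H^2(M)$ that restricts to $x$, $a_0$, $a_0$ on the three pieces of $W$.** The obstruction to extending a class from $W$ to $M$ is its coboundary in $H^3(M,W)\cong H^3(T\times(\Delta,\partial\Delta))\cong H^1(T)$. By naturality this coboundary is $\psi^*$ followed by the coboundary of the pair $T\times(\Delta,\partial\Delta)$. For each $k$ the composite of $\psi$ with the projection $W\to W_k$ sends the other two edges to $*$, and the generator of $H^1(E_k,\partial E_k)$ maps to the generator $\varepsilon$ of $H^1(\partial\Delta)$. Therefore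
$$\psi^*(\sigma x,\sigma a_0,\sigma a_0)=(\mu^*x+a+b)\times\varepsilon=0,$$
and there is $\iota\in H^2(M)$ restricting to $(\sigma x,\sigma a_0,\sigma a_0)$ on $W$.

**Step 3: raise to powers by Steenrod operations, and compute squares.** Put $z_0=\iota$ and $z_k=Sq^{2^{k-1}}z_{k-1}$, of degree $2^k+1$. Since $Sq^{c}\sigma(x^{c})=\sigma(x^{2c})$ for $c=2^{k-1}$, we get
$$z_k|_{W_0}=\sigma(x^{2^k}),\qquad z_k|_{W_1}=\sigma(a_0^{2^k}),\quad z_k|_{W_2}=\sigma(a_0^{2^k}).$$
The reason for working in $M$ is that the squares of $z_k$ follow from the Adem relations and instability alone. Write $c=2^{k-1}$, so $\deg z_{k-1}=c+1$.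

* For $k\ge2$: $c$ is even, so $Sq^1Sq^c=Sq^{c+1}$ and
$$Sq^1z_k=Sq^{c+1}z_{k-1}=z_{k-1}^2. \tag{6.1}$$
* For $k\ge3$: $Sq^2Sq^c=\binom{c-1}2Sq^{c+2}+Sq^{c+1}Sq^1$. Here $Sq^{c+2}z_{k-1}=0$ by instability. By (6.1) for $k-1\ge2$, $Sq^{c+1}Sq^1z_{k-1}=Sq^{c+1}(z_{k-2}^2)=0$ because $c+1$ is odd. So $Sq^2z_k=0$.
* For $k\ge4$: $Sq^4Sq^c=\binom{c-1}4Sq^{c+4}+\binom{c-2}2Sq^{c+3}Sq^1+Sq^{c+2}Sq^2$. On $z_{k-1}$ the first two terms vanish by instability ($\deg z_{k-1}=c+1$ and $\deg Sq^1z_{k-1}=c+2$), and the third because $Sq^2z_{k-1}=0$, as $k-1\ge3$. So $Sq^4z_k=0$.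

**Step 4: compute the cup square $z_e^2=q^*(a^Bb^B\times\tau)$.** This is where the cross term is born. Let
$$f(s)=\min(2s,1),\qquad g(s)=\max(2s-1,0).$$
Both are nondecreasing and fix $0$ and $1$. Applied to all $I$- and $\Delta$-coordinates they preserve $\Delta$, its edges with their parameters, and all identifications, so they define pointed maps $f,g:M\to M$. The convex combinations of $f$ (or of $g$) with the identity have the same properties, so $f,g\simeq\mathrm{id}_M$. Hence the reduced diagonal $M\to M\wedge M$ is homotopic to $D=(f\wedge g)\circ\mathrm{diag}$, and $z_e^2=D^*(z_e\wedge z_e)$. We compute $D$.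

* On $W$, at a point with parameter $s$: $f$ gives $*$ if $s\ge\frac12$ and $g$ gives $*$ if $s\le\frac12$. So $D(W)=*$.
* On $T\times\Delta$: if $s_2\le\frac12$ then $g(s_1,s_2)=(0,0)$, a vertex, so $g$ gives $*$. If $s_1\ge\frac12$ then $f(s_1,s_2)=(1,1)$, so $f$ gives $*$. In both cases $D=*$.
* If $s_1\le\frac12\le s_2$, then $f(s_1,s_2)=(2s_1,1)\in E_2$, with parameter $2s_1$, and $g(s_1,s_2)=(0,2s_2-1)\in E_1$, with parameter $2s_2-1$. So
$$D(t,s_1,s_2)=[p_2t,\,2s_1]\wedge[p_1t,\,2s_2-1]\in W_2\wedge W_1 .$$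

So $D$ is $q$ followed by a map $T_+\wedge(\Delta/\partial\Delta)\to W_2\wedge W_1\subset M\wedge M$. That map is given by $(p_2,p_1)$ on $T$ and by $(s_1,s_2)\mapsto(f(s_1),g(s_2))$ from $\Delta/\partial\Delta$ to $S^1\wedge S^1$. The latter maps the interior of the square $[0,\frac12]\times[\frac12,1]\subset\Delta$ homeomorphically onto the complement of the base point, and everything else to the base point, so it has degree $\pm1$. Since $z_e|_{W_k}=\sigma(a_0^B)$ for $k=1,2$, we get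
$$z_e^2=q^*\bigl(p_2^*(a_0^B)\,p_1^*(a_0^B)\times\tau\bigr)=q^*(a^Bb^B\times\tau). \tag{6.2}$$

**Step 5: identify $M/(W_1\vee W_2)$ with the suspension of $\mathrm{Cyl}(\mu)/T$.** Put $N=M/(W_1\vee W_2)$. It is $T\times\Delta$ with $T\times E_0$ glued to $P\times I$ by $\mu$, and with $T\times(E_1\cup E_2)$ and $P\times\partial I$ collapsed to $*$. Map $\partial\Delta\to\partial([0,1]\times I)$ by $(s,s)\mapsto(0,s)$ on $E_0$ and by any homeomorphism rel end points from the arc $E_1\cup E_2$ to the union of the other three sides. Extend conically to a homeomorphism $\Delta\cong[0,1]\times I$. With the first coordinate read as the cylinder coordinate of $\mathrm{Cyl}(\mu)$, this identifies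
$$N\cong \mathrm{Cyl}(\mu)\times I\big/\bigl(\mathrm{Cyl}(\mu)\times\partial I\,\cup\,T\times I\bigr)=S^1\wedge(\mathrm{Cyl}(\mu)/T).$$
So $H^{j+1}(N)\cong H^j(P,T)$, compatibly with $Sq$ and with restriction to $P$ (that is, to $W_0$).

We must know where $\delta(c)$, $c\in H^{*}(T)$, goes. By naturality for $(\mathrm{Cyl}(\mu),T)\to(\mathrm{Cyl}(\mu),T\sqcup P)$, $\delta(c)$ is the image of the coboundary of $(c,0)\in H^*(T\sqcup P)$. That coboundary is $\sigma c$ in $H^*(\mathrm{Cyl}(\mu),T\sqcup P)=H^*(T\times(I,\partial I))$. So $\delta(c)$ is the pullback of $\sigma c$ along the collapse $\mathrm{Cyl}(\mu)/T\to\mathrm{Cyl}(\mu)/(T\cup P)=S^1\wedge T_+$. After suspension this collapse is $N\to N/W_0=M/W$. The composite $M\to N\to M/W$ is $q$. Hence the image of $\delta(c)$ in $H^*(M)$ is $q^*(c\times\tau)$.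

**Step 6: descend from $M$ to $(P,T)$.** For $j\ge2B+1$ the map $H^j(N)\to H^j(M)$ is injective, because $H^{j-1}(W_1\vee W_2)\cong(H^{j-2}(RP^n))^2=0$: indeed $j-2\ge2B-1>n$. The class $z_{e+1}\in H^{2B+1}(M)$ restricts to $\sigma(a_0^{2B})=0$ on $W_1$ and $W_2$, since $2B>n$. So it comes from a unique class in $H^{2B+1}(N)$. Let $\tilde y\in H^{2B}(P,T)$ be the corresponding class. It maps to $x^{2B}$ because $z_{e+1}|_{W_0}=\sigma(x^{2B})$.

As $e+1\ge4$, Step 3 gives $Sq^2z_{e+1}=Sq^4z_{e+1}=0$, and (6.1), (6.2) give $Sq^1z_{e+1}=z_e^2=q^*(a^Bb^B\times\tau)$, which is the image of $\delta(a^Bb^B)$ by Step 5. By injectivity in degrees at least $2B+1$,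
$$Sq^2\tilde y=Sq^4\tilde y=0,\qquad Sq^1\tilde y=\delta(a^Bb^B),\qquad Sq^3\tilde y=Sq^1Sq^2\tilde y=0.\qquad\square$$

## 7. What a $\mathbb Z/2$-map forces on $H^*(X)$

**Proposition 4.** Let $B=2^e\ge8$, $B\le n\le2B-2$, $m>2B$, $q=m-2B$, and suppose there is a $\mathbb Z/2$-map $F(RP^n,2)\to S^{m-1}$ (for example, $RP^n$ embeds in $R^m$). Put $\Theta(z)=(1+x)^{-m}Sq(z)$ for $z\in H^*(X)$, with components $\Theta^j$ raising degree by $j$. Then there are $z\in H^{m-1}(X)$ and $h\in H^{2B-2}(G)$ such that, with $\kappa=u^{q-1}vh$,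
$$\Theta^1z=x\,(u^{q-1}v^B+\kappa),\qquad \Theta^jz=x\,u^{j-1}\kappa\quad(j=2,3,4).$$

To get used to $\Theta$: $\Theta^0z=z$ and $\Theta^1z=Sq^1z+mxz$. For $n=12$, $m=18$ we have $B=8$, $q=2$, and the proposition produces $z\in H^{17}(X)$ and $h\in H^{14}(G)$ with $\kappa=uvh$.

*Proof.* **Step 1: lift $x^{2B}$ to $(P,X)$.** By (3.5), $\ell^*:H^k(P)\to H^k(X)$ and $(\ell\pi)^*:H^k(P)\to H^k(\tilde X)$ vanish for $k\ge2B$. By (2.1), $\delta$ is injective on $H^k(X)$ and on $H^k(\tilde X)$ for $k\ge2B$, and $x^{2B}$ lifts to some $y\in H^{2B}(P,X)$. For $1\le i\le4$ the class $Sq^iy$ maps to $Sq^ix^{2B}=\binom{2B}ix^{2B+i}=0$. So $Sq^iy=\delta r_i$ for a unique $r_i\in H^{2B-1+i}(X)$.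

**Step 2: compare with Lemma 3 on $\tilde X$.** The composite $\ell\pi$ classifies $\alpha\otimes\beta$, so $(\ell\pi)^*x=a+b$. Let $\phi:\tilde X\to T$, $(p,L)\mapsto(L,L^\perp)$. Then $(\mu\phi)^*x=a+b$ too, so $\ell\pi\simeq\mu\phi$, and we identify the two versions of $H^*(P,\tilde X)$ by property 4 of Section 2. Both $\pi^*y$ and $\phi^*\tilde y$ lift $x^{2B}$. So
$$\pi^*y+\phi^*\tilde y=\delta\tilde z,\qquad \tilde z=g+ha,\quad g\in H^{2B-1}(G),\ h\in H^{2B-2}(G).$$
Regard $g$ as a class on $X$; then $\pi^*\delta g=\delta g$. Replacing $y$ by $y+\delta g$ (and $r_i$ accordingly) we may assume $\tilde z=ha$. Apply $Sq^i$ to the displayed equation. All terms are then in the image of $\delta$, and $\delta$ is injective on $H^{2B-1+i}(\tilde X)$, so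
$$\pi^*r_i=r_i^c+Sq^i(ha),\qquad r_1^c=a^Bb^B=v^B,\quad r_2^c=r_3^c=r_4^c=0. \tag{7.1}$$

**Step 3: use that $\pi^*r_i$ has no $a$-component.** We compute
$$Sq(ha)=Sq(h)(a+a^2)=Sq(h)\bigl((1+u)a+v\bigr).$$
By (3.4), $\pi^*r_i\in H^*(G)$, and $r_i^c\in H^*(G)$. So the coefficient of $a$ in $Sq^i(ha)$ vanishes: $Sq^ih+u\,Sq^{i-1}h=0$ for $1\le i\le4$. Inductively, $Sq^ih=u^ih$ for $0\le i\le4$. The remaining part of $Sq^i(ha)$ is $v\,Sq^{i-1}h=u^{i-1}vh$. Hence
$$\pi^*r_i=r_i^c+u^{i-1}vh.$$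
By (3.2) and (3.4), $x^qr_i=xu^{q-1}r_i=xu^{q-1}\pi^*r_i$, so
$$x^qr_1=x(u^{q-1}v^B+\kappa),\qquad x^qr_j=xu^{j-1}\kappa\quad(j=2,3,4). \tag{7.2}$$

**Step 4: use the map.** By (3.1) and property 4 we can pull back $\theta$ of (2.2) to $y_m\in H^m(P,X)$, a lift of $x^m$ with $Sq(y_m)=(1+x)^my_m$. Also $x^qy$ lifts $x^m$. So $x^qy+y_m=\delta z$ for some $z\in H^{m-1}(X)$. Put $r=r_1+\dots+r_4$ and apply $Sq$:
$$\delta(Sq\,z)=(1+x)^qx^q\,Sq\,y+(1+x)^my_m .$$
Look only at degrees $m+j$ with $0\le j\le4$. There we may replace $Sq\,y$ by $y+\delta r$, and $(1+x)^m=(1+x)^q(1+x^{2B})$ by $(1+x)^q$, because $2B>4$. In these degrees, therefore,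
$$\delta(Sq\,z)=(1+x)^q\bigl(x^qy+x^q\delta r\bigr)+(1+x)^qy_m=(1+x)^q\bigl(\delta z+x^q\delta r\bigr)=\delta\bigl((1+x)^q(z+x^qr)\bigr).$$
Since $m-1+j\ge2B$, $\delta$ is injective on $H^{m-1+j}(X)$, and so $Sq\,z=(1+x)^q(z+x^qr)$ in degrees $m-1+j$, $0\le j\le4$. In $H^*(X)$ we have $(1+x)^{2B}=1+x^{2B}=1$, so $(1+x)^{-q}=(1+x)^{-m}$. Multiplying by it, and noting that $x^qr_j$ has degree $m-1+j$, we get $\Theta^jz=x^qr_j$ for $1\le j\le4$. With (7.2) this is the claim. $\square$

**Why more than $Sq^1$ is kept.** The class $h$ is unknown. If Step 3 were run for $i=1$ only, $h=v^{B-1}$ would be allowed: $Sq(v^{B-1})=v^{B-1}(1+u+v)^{B-1}$ gives $Sq^1h=(B-1)uh=uh$. With this $h$ we would have $u^{q-1}v^B+\kappa=0$, and the cross term would be lost. The equation for $i=2$ excludes it when $B\le n-1$: since $B-1$ and $\binom{B-1}2$ are odd, $Sq^2h=(u^2+v)h$, which differs from $u^2h$ by $v^B$. And $v^B\neq0$, because $\langle v^{n-1},[G]\rangle=1$ by (3.6) with $d=0$.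

## 8. Pairing away the unknown $z$

**A Wu-type formula.** We want consequences of Proposition 4 that do not contain $z$. Let $V$ be the total Wu class of $X$. Put $t=kzV^{-1}$ in $\langle Sq\,t,[X]\rangle=\langle Vt,[X]\rangle$. Since $Sq(V^{-1})=w(TX)^{-1}=\bar w$,
$$\langle Sq(k)\,Sq(z)\,\bar w,[X]\rangle=\langle kz,[X]\rangle .$$
For a fixed integer $m$ put $w=(1+x)^m\bar w=1+w_1+w_2+\cdots$ and $Sq_W(k)=w\,Sq(k)$, with components $Sq_W^i(k)=\sum_jw_jSq^{i-j}k$. So $Sq^0_W=\mathrm{id}$ and, for example, $Sq^1_Wk=Sq^1k+w_1k$. The factors $(1+x)^{\pm m}$ cancel, and $\langle Sq_W(k)\,\Theta(z),[X]\rangle=\langle kz,[X]\rangle$. If $\deg k+\deg z=2n-1-i$ with $i\ge1$, the right side is $0$, and using $\Theta^0z=z$ we obtain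
$$\langle Sq_W^i(k)\,z,[X]\rangle=\sum_{j=1}^i\langle Sq_W^{i-j}(k)\,\Theta^jz,[X]\rangle. \tag{8.1}$$
If a combination of left sides vanishes identically, $z$ disappears and only the known right sides remain.

**Setup for Theorem 1.** Let $m=2n-6$ and suppose that a $\mathbb Z/2$-map $F(RP^n,2)\to S^{m-1}$ exists, with $n$ as in Case I ($q=2$) or Case II ($q=2A-2$) of Section 4. Proposition 4 applies and gives $z$ of degree $2n-7$, and $h$. Write
$$\Theta^jz=xs_j,\qquad s_1=u^{q-1}v^B+\kappa,\qquad s_j=u^{j-1}\kappa\ \ (j=2,3,4). \tag{8.2}$$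
By (3.4) and (3.2), for $k\in H^*(X)$ and $s\in H^*(G)$,
$$\langle k\,xs,[X]\rangle=\langle\pi^*(k)\,s,[G]\rangle, \tag{8.3}$$
where $\pi^*$ substitutes $x\mapsto u$. Below "$\mapsto$" denotes $\pi^*$.

**Using $Sq^1$ alone is not enough.** Both $n$ and $m$ are even, so $w_1=mx+u+(n+1)u=0$ and $Sq^1_W=Sq^1$. Formula (8.1) with $i=1$ is free of $z$ when $k\in H^5(X)$ has $Sq^1k=0$. By the standard presentation, $H^*(G)=\mathbb Z/2[u,v]/(h_n,h_{n+1})$, so there are no relations between $u$ and $v$ in degrees at most $6<n$. The classes $u^5,\ u^3v,\ uv^2,\ x^5,\ x^3v,\ xv^2$ form a basis of $H^5(X)$, and $Sq^1$ sends them to $u^6,\ 0,\ u^2v^2,\ x^6,\ 0,\ x^2v^2$. So $k$ is a combination of $u^3v$ and $x^3v$, which both map to $u^3v$. The only relation we get is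
$$0=\langle u^3v\,s_1,[G]\rangle=\langle u^{q+2}v^{B+1},[G]\rangle+\langle u^3v\,\kappa,[G]\rangle .$$
By (3.6) the first term is $\binom52$ in Case I and $\binom{2A+1}A$ in Case II, both even. So all we learn is $\langle u^3v\kappa,[G]\rangle=0$, which is no contradiction ($\kappa=0$ satisfies it). We have to use the higher squares, and in such a way that $\kappa$ cancels too.

**The combination to look for.** Suppose we have $\mathsf b\in H^4(X)$ and $\mathsf c\in H^5(X)$ with
$$Sq_W^4(v)+Sq_W^2(\mathsf b)+Sq_W^1(\mathsf c)=0. \tag{8.4}$$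
The degrees fit (8.1) for $(k,i)=(v,4),(\mathsf b,2),(\mathsf c,1)$, since $2+4=4+2=5+1=6=(2n-1)-(2n-7)$. Adding the three formulas gives
$$0=\sum_{j=1}^4\langle Sq_W^{4-j}(v)\,xs_j,[X]\rangle+\langle Sq_W^1(\mathsf b)\,xs_1,[X]\rangle+\langle\mathsf b\,xs_2,[X]\rangle+\langle\mathsf c\,xs_1,[X]\rangle. \tag{8.5}$$
We now find $\mathsf b$, $\mathsf c$ in each case. By (3.3), $Sq_W^4v=w_2v^2+w_3uv+w_4v$, $Sq_W^3v=w_1v^2+w_2uv+w_3v$ and $Sq_W^2v=v^2+w_1uv+w_2v$; here $w_1=0$.

## 9. The family $n=2^e+4$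

Here $n=B+4$, $m=2B+2$, $q=2$.

**Step 1: compute $w$ up to degree 4.** Work modulo degrees $\ge5$. First, $(1+x)^m=(1+x^2)(1+x^{2B})=1+x^2$. Next, $B+8$ is a multiple of 8, so $(1+u+v)^{B+8}\equiv1$ modulo degrees $\ge8$, and
$$(1+u+v)^{-(n+1)}=(1+u+v)^{-(B+5)}=(1+u+v)^3=(1+u+v)(1+u^2+v^2).$$
Since $(1+u)(1+u+v)=1+(v+u^2)+uv$, (3.7) gives $\bar w=[1+(v+u^2)+uv](1+u^2+v^2)=1+v+uv+(u^4+u^2v+v^2)$. Multiplying by $1+x^2$,
$$w_1=0,\quad w_2=v+x^2,\quad w_3=uv,\quad w_4=u^4+u^2v+v^2+x^2v.$$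

**Step 2: solve (8.4).** We have
$$Sq_W^4v=(v^3+x^2v^2)+u^2v^2+(u^4v+u^2v^2+v^3+x^2v^2)=u^4v .$$
To cancel $u^4v$ try $u^4$. Since $Sq(u^4)=u^4+u^8$, $Sq_W^2(u^4)=w_2u^4=u^4v+x^2u^4=u^4v+x^6$. The leftover is $x^6=Sq^1(x^5)=Sq_W^1(x^5)$. So
$$\mathsf b=u^4,\qquad\mathsf c=x^5$$
satisfy (8.4): $u^4v+(u^4v+x^6)+x^6=0$.

**Step 3: evaluate (8.5).** The coefficients are
$$Sq_W^3v=w_2uv+w_3v=x^2uv\mapsto u^3v,\qquad Sq_W^2v=v^2+w_2v=x^2v\mapsto u^2v,\qquad Sq_W^1v=uv,$$
and $Sq_W^1\mathsf b=0$, $\mathsf b\mapsto u^4$, $\mathsf c\mapsto u^5$. By (8.3) the right side of (8.5) is the value on $[G]$ of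
$$u^3v\,s_1+u^2v\,s_2+uv\,s_3+v\,s_4+u^4s_2+u^5s_1 .$$
By (8.2) the $\kappa$-terms are $4u^3v\kappa+2u^5\kappa=0$. With $q-1=1$ what remains is
$$(u^3v+u^5)\,u\,v^B=u^4v^{B+1}+u^6v^B .$$
By (3.6) with $n-1=B+3$, $d=2$ and $d=3$, its value is $\binom52+\binom73=10+35\equiv1$. So (8.5) reads $0=1$, a contradiction. This proves Theorem 1 for $n=2^e+4$. (For $n=12$ the last number is the value of $u^4v^9+u^6v^8$ on the 22-dimensional manifold $G_2(R^{13})$.)

## 10. The family $n=2^i+2^j+2$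

Here $n=A+B+2$ with $8\le A<B$, $m=2A+2B-2$, $q=2A-2$.

**Step 1: compute $w$ up to degree 4.** Modulo degrees $\ge5$, $(1+x)^m=(1+x)^{-2}=1+x^2+x^4$, because $(1+x)^{2A+2B}=(1+x^{2A})(1+x^{2B})$. Since $A$, $B$ are multiples of 8,
$$(1+u+v)^{-(n+1)}=(1+u+v)^{-(A+B+3)}=(1+u+v)^{-3}=(1+u+v)^5=(1+u+v)(1+u^4).$$
Multiplying by $1+u$ gives $\bar w=[1+(v+u^2)+uv](1+u^4)=1+(v+u^2)+uv+u^4$, and then
$$w_1=0,\quad w_2=v+u^2+x^2,\quad w_3=uv,\quad w_4=u^4+x^2(v+u^2)+x^4=u^4+x^2v,$$
where $x^2u^2=x^4$ was used.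

**Step 2: solve (8.4).** First,
$$Sq_W^4v=(v^3+u^2v^2+x^2v^2)+u^2v^2+(u^4v+x^2v^2)=v^3+u^4v .$$
We compute $Sq_W^2$ on four classes of degree 4:

* $Sq_W^2(u^4)=w_2u^4=u^4v+u^6+x^6$;
* $Sq_W^2(v^2)=Sq^2(v^2)+w_2v^2=u^2v^2+(v^3+u^2v^2+x^2v^2)=v^3+x^2v^2$;
* $Sq_W^2(x^4)=w_2x^4=x^4v+x^6+x^6=x^4v$;
* $Sq_W^2(x^2v)=Sq^2(x^2v)+w_2x^2v=(x^4v+x^2v^2)+(x^2v^2+x^4v+x^4v)=x^4v$.

Here $Sq(x^2v)=(x^2+x^4)(v+uv+v^2)$ was used. The first two lines suggest $u^4+v^2$: then $Sq_W^4(v)+Sq_W^2(u^4+v^2)=u^6+x^6+x^2v^2$, and this is $Sq^1_W(\mathsf c)$ with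
$$\mathsf c=u^5+x^5+xv^2,\qquad Sq_W^1(\mathsf c)=u^6+x^6+x^2v^2 .$$
The last two lines give $Sq_W^2(x^4+x^2v)=0$, so we are free to add $x^4+x^2v$. We take
$$\mathsf b=u^4+x^4+x^2v+v^2 ,$$
and (8.4) holds. The addition is needed: with $u^4+v^2$ alone, (8.5) would contain the uncancelled term $\langle u^5\kappa,[G]\rangle$, from $u^4s_2$.

**Step 3: evaluate (8.5).** The coefficients are
$$Sq_W^3v=w_2uv+uv^2=(u^2+x^2)uv\mapsto0,\qquad Sq_W^2v=v^2+w_2v=(u^2+x^2)v\mapsto0,\qquad Sq^1_Wv=uv,$$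
$$Sq_W^1\mathsf b=Sq^1(x^2v)=x^2uv\mapsto u^3v,\qquad \mathsf b\mapsto v^2+u^2v,\qquad\mathsf c\mapsto uv^2 .$$
By (8.3) the right side of (8.5) is the value on $[G]$ of
$$uv\,s_3+v\,s_4+u^3v\,s_1+(v^2+u^2v)\,s_2+uv^2\,s_1 .$$
By (8.2) the $\kappa$-terms are
$$u^3v\kappa+u^3v\kappa+u^3v\kappa+(uv^2+u^3v)\kappa+uv^2\kappa=0 .$$
With $q-1=2A-3$ what remains is
$$(u^3v+uv^2)\,u^{2A-3}v^B=u^{2A}v^{B+1}+u^{2A-2}v^{B+2} .$$
By (3.6) with $n-1=A+B+1$, $d=A$ and $d=A-1$, its value is $\binom{2A+1}A+\binom{2A-1}{A-1}$. The first is even by Lucas, since the digit $A$ does not occur in $2A+1$. The second is odd, since all $\binom{2A-1}i$ are odd. So (8.5) again reads $0=1$. This contradiction completes the proof of Theorem 1. $\blacksquare$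

## 11. Proof of Corollary 2

**Part (a).** If $n\le k$ then $RP^n\subset RP^k$, so an embedding of $RP^k$ in $R^{2n-6}$ would restrict to one of $RP^n$. For $n=2^e+4$ we have $2n-6=2^{e+1}+2$, and for $n=2^i+2^j+2$ we have $2n-6=2^{i+1}+2^{j+1}-2$. Theorem 1 excludes both.

**Part (b).** The "if" directions are the embedding results quoted in Section 1. For "only if", consider the remaining values of $\alpha(n)$.

* Let $n\equiv4\bmod8$. If $\alpha(n)=2$, use Theorem 1. If $\alpha(n)=1$ then $n=4$, and $RP^4$ does not embed in $R^2$ for dimension reasons.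
* Let $n\equiv2\bmod8$ and $n>2$, so $\alpha(n)\ge2$. If $\alpha(n)=3$, use Theorem 1. If $\alpha(n)=2$, then $n=B+2$ with $B=2^e\ge8$, and $2n-6=2B-2$. An embedding would give $x^{2B-2}=0$ in $H^*(X)$ by (3.1). But $B\le n<2B$, so $x^{2B-1}\ne0$ by (4.1), and hence $x^{2B-2}\neq0$, a contradiction. $\square$
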